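\title{A non-standard compact anti de Sitter spacetime of dimension five}

\begin{abstract}
A compact anti de Sitter spacetime is called standard if, up to a finite cover, its group is a cocompact lattice in a connected group of isometries that acts properly and cocompactly on the universal anti de Sitter space. We show that not every compact anti de Sitter spacetime of dimension greater than three is standard, by constructing an explicit counterexample of dimension five. It is a circle bundle over a smooth projective surface $Y$, an abelian branched cover of $\mathbf P^1\times\mathbf P^1$ blown up at three points. The holonomy comes from a Higgs bundle of rank four on $Y$ through the isomorphism $SU(2,2)/\{\pm1\}\cong SO_0(2,4)$. A maximum principle shows that it acts properly, and it is Zariski dense in $SO(6,\mathbf C)$, which rules out standardness. We also show that no finite-index subgroup of $\pi_1(Y)$ is isomorphic to a lattice in $PU(1,2)$.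
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $\mathbf R^{p,q}$ be $\mathbf R^{p+q}$ with a nondegenerate symmetric form $\langle\,,\rangle$ that has $p$ minus signs and $q$ plus signs, and let $O(p,q)\supset SO(p,q)$ be its orthogonal and special orthogonal groups. For $n\ge2$, the linear anti de Sitter spacetime of dimension $n+1$ is the quadric
\[
\mathbf H^{1,n}=\{x\in\mathbf R^{2,n}:\langle x,x\rangle=-1\}=SO(2,n)/SO(1,n).
\]
Its tangent space at $x$ is $x^\perp$, on which $\langle\,,\rangle$ has signature $-+\dots+$. This Lorentz metric has constant negative curvature and is, up to a constant, the only one invariant under $SO(2,n)$. Writing $x=(x',x'')\in\mathbf R^2\times\mathbf R^n$, the map $x\mapsto(x'/|x'|,x'')$ identifies $\mathbf H^{1,n}$ with $S^1\times\mathbf R^n$. Let $\widetilde{\mathbf H^{1,n}}\cong\mathbf R^{n+1}$ be the universal cover with the lifted metric.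

A \emph{compact anti de Sitter spacetime} is a compact Lorentz manifold of constant negative curvature. Algebraically it is a quotient $\Gamma\backslash\widetilde{\mathbf H^{1,n}}$ by a discrete group $\Gamma$ of isometries acting properly, freely and cocompactly. Such quotients exist if and only if $n$ is even. For $n=2d$ they come from an observation of Kulkarni. The real part of a Hermitian form of signature $(1,d)$ on $\mathbf C^{1+d}$ has signature $(2,2d)$, so $U(1,d)\subset SO(2,2d)$; this subgroup acts transitively on $\mathbf H^{1,2d}$ with compact stabilizer $U(d)$, hence properly. So one may take for $\Gamma$ a cocompact lattice, acting freely, in $U(1,d)$, or more precisely in the connected group of isometries of $\widetilde{\mathbf H^{1,2d}}$ that covers it.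

\begin{definition}\label{def:standard}
A compact anti de Sitter spacetime $\Gamma\backslash\widetilde{\mathbf H^{1,n}}$ is \emph{standard} if some finite-index subgroup of $\Gamma$ is a cocompact lattice in a connected Lie subgroup $G$ of $\mathrm{Isom}(\widetilde{\mathbf H^{1,n}})$ that acts properly and cocompactly on $\widetilde{\mathbf H^{1,n}}$.
\end{definition}

The following question is posed in \cite{AdS}: \emph{is every compact anti de Sitter spacetime of dimension $n+1>3$ standard?}

In hyperbolic geometry every discrete group of isometries acts properly, because point stabilizers are compact. Here the stabilizer $SO(1,n)$ is not compact: the powers of one boost in it form a discrete group with a fixed point. Properness is therefore a real condition on $\Gamma$, and the evident way to satisfy it is to inherit it from a connected group $G$, as in Kulkarni's example. Definition~\ref{def:standard} isolates exactly this mechanism, and with no other mechanism in sight one would guess that the answer is yes. The definition also shows what a counterexample should look like. The Lie algebra of $G$ is a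 nonzero proper subspace of $\mathfrak{so}(2,n)$ invariant under a finite-index subgroup of $\Gamma$, so a group $\Gamma$ all of whose finite-index subgroups act irreducibly on $\mathfrak{so}(2,n)$ cannot be standard (Lemma~\ref{lem:nonstandard}). The difficulty is to prove that such a large group acts properly and cocompactly.

\subsection*{Results}
The answer is no.

\begin{theorem}\label{thm:main}
There are a smooth projective surface $Y$, constructed explicitly in Section~\ref{sec:surface}, and a faithful representation $\rho:\pi_1(Y)\to O(2,4)$ such that $\rho(\pi_1Y)$ acts properly, freely and cocompactly on $\mathbf H^{1,4}$ and the compact anti de Sitter spacetime $\rho(\pi_1Y)\backslash\mathbf H^{1,4}$, of dimension $5$, is not standard.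
\end{theorem}

By Definition~\ref{def:standard}, no finite cover of this spacetime is standard either. Theorem~\ref{thm:main} follows from a criterion on complex surfaces. For a complex surface $Y$ we write $T$, $\Omega$, $K$ for the tangent, cotangent and canonical bundles. Tensor products of line bundles are written as products; in intersection numbers, such as $K^2$ or $K\cdot M$, a line bundle stands for its first Chern class and classes are written additively. A section $q$ of $\mathrm{Sym}^2\Omega\otimes KM^{-2}$ is a symmetric bilinear form on $T$ with values in $KM^{-2}$, that is, a map $T\to\Omega\otimes KM^{-2}$; its determinant is a section of $K^2(KM^{-2})^2=(KM^{-1})^4$.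

\begin{theorem}\label{thm:criterion}
Let $Y$ be a compact connected complex surface with $K$ ample, $M$ a line bundle on $Y$, and $q\in H^0(Y,\mathrm{Sym}^2\Omega\otimes KM^{-2})$. Assume:
\begin{enumerate}
\item[(H1)] $c_2(Y)-K^2+2K\cdot M=\tfrac32M^2$;
\item[(H2)] $2K^2<3K\cdot M$;
\item[(H3)] $\det q\in H^0(Y,(KM^{-1})^4)$ is not identically zero, but vanishes somewhere.
\end{enumerate}
Then there is a faithful representation $\rho:\pi_1(Y)\to O(2,4)$ whose image acts properly, freely and cocompactly on $\mathbf H^{1,4}$. For every finite-index subgroup $\pi'\subset\pi_1(Y)$, the group $\rho(\pi')$ acts irreducibly on $\mathfrak{so}(6,\mathbf C)=\mathfrak{so}(2,4)\otimes\mathbf C$. The quotient $\rho(\pi_1Y)\backslash\mathbf H^{1,4}$ is not standard.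
\end{theorem}

\begin{remark}\label{rem:covers}
If $(Y,M,q)$ satisfies the hypotheses of Theorem~\ref{thm:criterion}, so does its pull-back to any finite \'etale connected cover $Y'\to Y$: the numbers in (H1) and (H2) are multiplied by the degree, $\det q$ pulls back to the determinant of the pull-back, and $K$ pulls back to $K_{Y'}$, which is ample because the cover is finite.
\end{remark}

Kulkarni's examples for $n=4$ are circle bundles over quotients of the complex ball $\mathbf B^2$ (Example~\ref{ex:kulkarni}). The following complement, which is not used for Theorem~\ref{thm:main}, shows that the group $\pi_1(Y)$ itself, and not only its representation $\rho$, is of a different kind.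

\begin{theorem}\label{thm:ball}
For the surface $Y$ of Section~\ref{sec:surface}, no finite-index subgroup of $\pi_1(Y)$ is isomorphic to a lattice in $PU(1,2)$.
\end{theorem}

Theorem~\ref{thm:criterion} is specific to $n=4$, since it uses the isomorphism $SU(2,2)/\{\pm1\}\cong SO_0(2,4)$. Whether non-standard examples exist for even $n\ge6$ is not decided here.

\subsection*{Outline}
Section~\ref{sec:circle} replaces the connected group $G$ by a pointwise condition: a flat $\mathbf R^{2,n}$-bundle over a compact $n$-manifold, with a negative plane subbundle $P$ whose second fundamental form $\beta(v)$ is injective for all $v\ne0$, has holonomy acting properly and cocompactly. Higgs bundles (Section~\ref{sec:higgs}) produce flat bundles together with such a plane field and with curvature identities that control $\beta$. Section~\ref{sec:model} carries this out for $n=2$, where it takes a few lines. Sections~\ref{sec:lambda}--\ref{sec:density} prove Theorem~\ref{thm:criterion}: (H2) gives stability, (H1) gives flatness, and (H3) gives both the injectivity of $\beta$ and the Zariski density of the holonomy.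 Section~\ref{sec:limits} describes two limiting cases, which guide the construction of $Y$ in Section~\ref{sec:surface}. Section~\ref{sec:ball} proves Theorem~\ref{thm:ball}. Hermitian forms are linear in the first variable.

\section{Circle bundles and two criteria}\label{sec:circle}

A negative definite plane $P\subset\mathbf R^{2,n}$ cuts $\mathbf H^{1,n}$ in a circle. If an $n$-dimensional family of such circles passes exactly once through each point, and a group permutes the family properly and cocompactly, then the group acts properly and cocompactly on $\mathbf H^{1,n}$. The next proposition gives an infinitesimal condition for this.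

Let $Y$ be a compact connected manifold of dimension $n$ and $(U,D)$ a flat real vector bundle over $Y$ with a parallel form $\langle\,,\rangle$ of signature $(2,n)$. Over the universal cover $\tilde Y$, parallel transport identifies all fibers with $\mathbf R^{2,n}$, and the deck group acts through the holonomy $\rho:\pi_1(Y)\to O(2,n)$. Let $U=P\oplus N$ be an orthogonal splitting with $P$ negative definite of rank $2$ and $N$ positive definite. Put $|s|^2=-\langle s,s\rangle$ on $P$ and $|s|^2=\langle s,s\rangle$ on $N$. The projections of $D$ are metric connections $\nabla^P$, $\nabla^N$, and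
\[
\beta(v)\in\mathrm{Hom}(P_y,N_y),\qquad\beta(v)s=(D_vs)_N\qquad(v\in T_yY)
\]
is tensorial in the section $s$ of $P$. It is the derivative of the plane $P_y\subset\mathbf R^{2,n}$ with respect to $y\in\tilde Y$.

\begin{proposition}\label{prop:circle}
Assume that $\beta(v)$ is injective for every $v\ne0$. Let $S(\tilde P)$ be the pull-back to $\tilde Y$ of the unit circle bundle $S(P)$. Then $\mathrm{dev}:S(\tilde P)\to\mathbf H^{1,n}$, $(y,s)\mapsto s$, is an equivariant diffeomorphism. Hence $\rho$ is faithful, and $\rho(\pi_1Y)$ acts properly, freely and cocompactly on $\mathbf H^{1,n}$, with quotient diffeomorphic to $S(P)$.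
\end{proposition}

\begin{proof}
\emph{Local diffeomorphism.} At $(y,s)$ the tangent to the fiber maps onto the line $P_y\cap s^\perp$. The $\nabla^P$-horizontal lift of $v\in T_y\tilde Y$ maps to $D_vs=\beta(v)s\in N_y$. The linear map $v\mapsto\beta(v)s$ is injective by hypothesis, and $\dim T_y\tilde Y=\dim N_y=n$, so it is onto $N_y$. Thus $d(\mathrm{dev})$ is onto $(P_y\cap s^\perp)\oplus N_y=s^\perp=T_s\mathbf H^{1,n}$, and the dimensions agree.

\emph{A function with gradient bounded below.} Fix $x\in\mathbf H^{1,n}$ and view it as a parallel section over $\tilde Y$, with components $x=x_P+x_N$ and $|x_P|^2=1+|x_N|^2$. The preimages of $x$ correspond to the points $y$ with $x\in P_y$, that is, to the zeros of $x_N$. We must show that there is exactly one. The $N$-component of $Dx=0$ is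
\begin{equation}\label{eq:xN}
\nabla^N_vx_N=-\beta(v)x_P .
\end{equation}
Fix a Riemannian metric on $Y$; its lift to $\tilde Y$ is complete. For unit vectors $m\in N_y$ and $s\in P_y$, the number $\sup_{|v|=1}|\langle m,\beta(v)s\rangle|$ is positive because $v\mapsto\beta(v)s$ is onto $N_y$. It depends continuously on $(y,m,s)$, which ranges over a compact space, so it is at least some $c>0$. Where $x_N\ne0$, \eqref{eq:xN} gives $d|x_N|(v)=-\langle\beta(v)x_P,x_N/|x_N|\rangle$, so the gradient of $|x_N|$ has norm at least $c|x_P|=c\sqrt{1+|x_N|^2}$. Hence $r=\operatorname{arcsinh}|x_N|$ satisfies $|\operatorname{grad}r|\ge c$ on $\{r>0\}$.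

\emph{Existence of a zero.} The field $\xi=-\operatorname{grad}r/|\operatorname{grad}r|^2$ on $\{r>0\}$ is smooth, has norm at most $1/c$, and $r$ decreases at unit speed along it. Let $[0,t_0)$ be the maximal interval of the trajectory of a point $y$. Then $t_0\le r(y)$, the trajectory has length at most $t_0/c$, and by completeness it has a limit, at which $r=r(y)-t_0$. If this number were positive the trajectory could be continued. So $t_0=r(y)$ and the trajectory converges to a zero of $x_N$.

\emph{Uniqueness.} For a zero $z$, let the basin of $z$ consist of $z$ and the points whose trajectory converges to $z$. The basins partition $\tilde Y$, which is connected, so it suffices to show that they are open. By \eqref{eq:xN} the derivative of $x_N$ at $z$ is the isomorphism $v\mapsto-\beta(v)x_P$, so there is a compact coordinate ball $\bar V_0$ around $z$ that contains no other zero. Take $0<\varepsilon<\min_{\partial V_0}r$ and let $V$ be the component of $\{r<\varepsilon\}$ containing $z$. It does not meet $\partial V_0$, so $V\subset V_0$. A trajectory that enters $V$ stays in $\{r<\varepsilon\}$,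 hence in $V$, and converges to a zero in $\bar V_0$, which is $z$. So $V$ lies in the basin. Any other trajectory converging to $z$ is in $V$ at some time $t$, and by continuous dependence on initial conditions so are the trajectories of nearby points.

Thus $\mathrm{dev}$ is a bijective local diffeomorphism, equivariant by construction. The group $\pi_1(Y)$ acts freely and properly on $S(\tilde P)$ with compact quotient $S(P)$, hence it acts in the same way, through $\rho$, on $\mathbf H^{1,n}$. A free action has trivial kernel, so $\rho$ is faithful.
\end{proof}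

\begin{example}[Kulkarni's example]\label{ex:kulkarni}
Let $n=2d$ and $\mathbf R^{2,2d}=\mathbf C^{1,d}$. The ball $\mathbf B^d$ is the set of negative complex lines in $\mathbf C^{1,d}$. A torsion-free cocompact lattice $\Gamma_0\subset U(1,d)$ acts freely on $\mathbf B^d$, since stabilizers are compact. On $Y=\Gamma_0\backslash\mathbf B^d$ take the flat bundle with fiber $\mathbf C^{1,d}$, and let $P_y$ be the line $y$ itself and $N_y=y^\perp$. Then $v\mapsto\beta(v)$ is the usual identification $T_y\mathbf B^d=\mathrm{Hom}_{\mathbf C}(y,y^\perp)$. A nonzero complex-linear map on a complex line is injective, so Proposition~\ref{prop:circle} applies.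
\end{example}

A real-linear map $\mathbf C\to N_y$ is the sum of a linear and an antilinear part once $N_y$ is given a complex structure. In the example the antilinear part is zero. Our spacetime has both parts, and the analytic core of the proof is that they never cancel.

\begin{lemma}\label{lem:nonstandard}
Let $\Gamma_0\subset O(2,n)$ act properly, freely and cocompactly on $\mathbf H^{1,n}$. If every finite-index subgroup of $\Gamma_0$ acts irreducibly on $\mathfrak{so}(2,n)$ by the adjoint action, then $\Gamma_0\backslash\mathbf H^{1,n}$ is not standard.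
\end{lemma}

\begin{proof}
We have $\Gamma_0\backslash\mathbf H^{1,n}=\Gamma\backslash\widetilde{\mathbf H^{1,n}}$, where $\Gamma$ is the group of all lifts of elements of $\Gamma_0$. A Killing field on a connected Lorentz manifold of dimension $n+1$ is determined by its value and covariant derivative at one point, so Killing fields form a space of dimension at most $\frac12(n+1)(n+2)=\dim\mathfrak{so}(2,n)$. Hence the Lie algebra of $\mathrm{Isom}(\widetilde{\mathbf H^{1,n}})$ consists of the lifts of the fields defined by $\mathfrak{so}(2,n)$, and a lift of $\gamma\in O(2,n)$ acts on it by $\mathrm{Ad}\,\gamma$.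

Suppose that a finite-index subgroup $\Gamma'\subset\Gamma$ lies in a connected Lie subgroup $G$ acting properly and cocompactly. The Lie algebra $\mathfrak g$ of $G$ is invariant under $\mathrm{Ad}(\Gamma')$, which is the adjoint action of the finite-index image of $\Gamma'$ in $\Gamma_0$. So $\mathfrak g=0$ or $\mathfrak g=\mathfrak{so}(2,n)$. If $\mathfrak g=0$, then $G$ is trivial and does not act cocompactly on the noncompact space $\widetilde{\mathbf H^{1,n}}$. If $\mathfrak g=\mathfrak{so}(2,n)$, then $G$ is the identity component of the isometry group. The stabilizer of a point contains the flows of the Killing fields vanishing there, so the image of its isotropy representation contains $SO_0(1,n)$, which is unbounded. The stabilizer is therefore not compact, and $G$ does not act properly. Both cases are impossible.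
\end{proof}

\section{Higgs bundles}\label{sec:higgs}

\subsection*{Definitions}
Let $(Z,\omega)$ be a compact connected K\"ahler manifold of dimension $m$; we need $m=1,2$. A \emph{Higgs bundle} is a holomorphic vector bundle $V$ with a holomorphic section $\varphi$ of $\mathrm{End}V\otimes\Omega$ such that $\varphi\wedge\varphi=0$, which means that $\varphi(u)$ and $\varphi(v)$ commute for $u,v\in T_z$. A \emph{Higgs morphism} is a holomorphic bundle map that intertwines the Higgs fields. A coherent subsheaf $F\subset V$ is a \emph{Higgs subsheaf} if $\varphi(v)F\subset F$ for all local holomorphic vector fields $v$. The degree $\deg F=\int c_1(F)\wedge\omega^{m-1}$ is additive in short exact sequences and nonnegative on torsion sheaves. The slope is $\mu(F)=\deg F/\operatorname{rk}F$, and $(V,\varphi)$ is \emph{stable} if $\mu(F)<\mu(V)$ for every Higgs subsheaf with $0<\operatorname{rk}F<\operatorname{rk}V$.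

Let $h$ be a Hermitian metric on $V$ and $\nabla=\nabla'+\bar\partial$ its Chern connection, the unique unitary connection with $(0,1)$-part $\bar\partial$. In holomorphic coordinates write $\varphi=\sum\varphi_jdz^j$ and $\varphi^*=\sum\varphi_j^*d\bar z^j$, and put
\[
\Theta=\varphi+\varphi^*,\qquad D=\nabla+\Theta .
\]
For a real tangent vector $v=u+\bar u$ with $(1,0)$-part $u$, the endomorphism $\Theta(v)=\varphi(u)+\varphi(u)^*$ is self-adjoint. Since $\bar\partial\varphi=0$ and $\varphi\wedge\varphi=0$, and likewise $\nabla'\varphi^*=0$ and $\varphi^*\wedge\varphi^*=0$ by adjunction,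
\begin{equation}\label{eq:FD}
F_D=\bigl(F_\nabla+[\varphi,\varphi^*]\bigr)+\bigl(\nabla'\varphi+\bar\partial\varphi^*\bigr),\qquad[\varphi,\varphi^*]=\sum[\varphi_i,\varphi_j^*]\,dz^i\wedge d\bar z^j,
\end{equation}
where the first bracket has type $(1,1)$ and the second type $(2,0)+(0,2)$. Duals, tensor products and exterior powers carry the induced metric and the Higgs field acting as a derivation ($-\varphi^t$ on the dual), and their $D$ is the induced connection.

For a $(1,1)$-form $F=\sum F_{i\bar j}dz^i\wedge d\bar z^j$ put $F(u,\bar u)=\sum F_{i\bar j}u^i\bar u^j$. For a Hermitian metric $g$ on $T$ put $\Lambda_gF=\sum_aF(e_a,\bar e_a)$, with $(e_a)$ a $g$-unitary frame, and $\Delta_gf=\Lambda_g\partial\bar\partial f$. The operator $\Delta_g$ is elliptic with smooth coefficients and has no term of order zero; in coordinates that are unitary at a point it is $\sum\partial_i\partial_{\bar i}$ there. For the K\"ahler metric we write $\Lambda_\omega$, $\Delta_\omega$. The form $(\Delta_\omega f)\,\omega^m$ is a constant multiple of $\partial\bar\partial f\wedge\omega^{m-1}=d(\bar\partial f\wedge\omega^{m-1})$.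 So $\int\Delta_\omega f\,\omega^m=0$ as soon as $\bar\partial f$ is a global form, even if $f$ is only defined locally up to additive constants. If $\psi$ is a nonvanishing holomorphic section of a Hermitian line bundle with curvature $F$, then $\partial\bar\partial\log|\psi|^2=-F$.

Let ${}^\perp$ denote the trace-free part of an endomorphism.

\begin{theorem}[Simpson {\cite[Theorem 1]{Simpson}}]\label{thm:simpson}
Let $(V,\varphi)$ be stable and fix a Hermitian metric on $\det V$. Then there is a Hermitian metric $h$ on $V$ inducing the given one on $\det V$ such that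
\begin{equation}\label{eq:HYM}
\Lambda_\omega\bigl(F_\nabla+[\varphi,\varphi^*]\bigr)^\perp=0 .
\end{equation}
\end{theorem}

\subsection*{Three Bochner arguments}
The next lemma translates between holomorphic data and flat data.

\begin{lemma}\label{lem:bochner}
Let $(V,\varphi)$ be a Higgs bundle on $(Z,\omega)$ with a Hermitian metric $h$.
\begin{enumerate}
\item[(a)] If $\Lambda_\omega(F_\nabla+[\varphi,\varphi^*])=0$ and $s$ is a holomorphic section with $\varphi s=0$, then $\nabla s=0$ and $\varphi^*s=0$.
\item[(b)] If $s$ is a global smooth section with $Ds=0$, then $\bar\partial s=0$ and $\varphi s=0$.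
\item[(c)] If $D$ is flat, every flat subbundle of $(V,D)$ has a flat complement.
\end{enumerate}
\end{lemma}

\begin{proof}
We compute at a point in holomorphic coordinates that are $\omega$-unitary there.

(a) As $\nabla_{\bar j}s=0$, we have $\partial_{\bar j}|s|^2=h(s,\nabla_js)$ and $F_{j\bar i}s=(\nabla_j\nabla_{\bar i}-\nabla_{\bar i}\nabla_j)s=-\nabla_{\bar i}\nabla_js$. Hence $\partial_i\partial_{\bar j}|s|^2=h(\nabla_is,\nabla_js)-h(s,F_{j\bar i}s)$. By hypothesis $\sum F_{i\bar i}s=-\sum[\varphi_i,\varphi_i^*]s=-\sum\varphi_i\varphi_i^*s$, so $\Delta_\omega|s|^2=\sum(|\nabla_is|^2+|\varphi_i^*s|^2)$. The integral of the left side is zero.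

(b) The equation $Ds=0$ means $\nabla_js=-\varphi_js$ and $\nabla_{\bar j}s=-\varphi_j^*s$. Therefore
\[
\partial_{\bar j}|s|^2=-h(\varphi_j^*s,s)-h(s,\varphi_js)=-2h(s,\varphi_js).
\]
Since $\varphi_j$ is holomorphic, $\nabla_{\bar i}(\varphi_js)=-\varphi_j\varphi_i^*s$, and so
\[
\partial_i\partial_{\bar j}|s|^2=2h(\varphi_is,\varphi_js)+2h(\varphi_j^*s,\varphi_i^*s),\qquad\Delta_\omega|s|^2=2\sum\bigl(|\varphi_is|^2+|\varphi_i^*s|^2\bigr).
\]
Integration gives $\varphi s=\varphi^*s=0$, and then $\bar\partial s=-\varphi^*s=0$.

(c) Let $V_1\subset V$ be a flat subbundle of rank $k$ and $s$ a local flat generator of the line $\Lambda^kV_1\subset\Lambda^kV$. The formulas in (b) are local and hold for $s$ in $\Lambda^kV$. They give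
\[
\Delta_\omega\log|s|^2=\frac{2\sum(|\varphi_is|^2+|\varphi_i^*s|^2)}{|s|^2}-\frac{4\sum|h(s,\varphi_is)|^2}{|s|^4}.
\]
Since $h(s,\varphi_is)=h(\varphi_i^*s,s)$, the Cauchy--Schwarz inequality bounds $|h(s,\varphi_is)|^2$ by both $|s|^2|\varphi_is|^2$ and $|s|^2|\varphi_i^*s|^2$. So the right side is nonnegative, and zero only if all $\varphi_is$ and $\varphi_i^*s$ lie in $\mathbf Cs$. As $s$ is unique up to a constant factor, $\bar\partial\log|s|^2$ is a global form and the left side has integral zero. Hence $\varphi_i$ and $\varphi_i^*$ preserve the line $\Lambda^kV_1$ everywhere. An endomorphism whose derivation preserves $\mathbf C\,v_1\wedge\dots\wedge v_k$ preserves the span of the $v_l$, so $\varphi_i$ and $\varphi_i^*$ preserve $V_1$, and so does $\nabla=D-\Theta$. Since $\nabla$ is unitary and the family $\{\varphi_i,\varphi_i^*\}$ is closed under adjoints, all of them preserve $V_1^\perp$, which is thus a flat complement.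
\end{proof}

\begin{lemma}\label{lem:unique}
Let $(V,\varphi)$ be stable.
\begin{enumerate}
\item[(a)] Every Higgs endomorphism of $V$ is a scalar.
\item[(b)] The metric $h$ of Theorem~\ref{thm:simpson} is unique.
\item[(c)] If $V=\bigoplus V_i$ is a holomorphic direct sum with $\varphi(V_i)\subset V_{i+1}\otimes\Omega$, then the $V_i$ are mutually $h$-orthogonal and preserved by $\nabla$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The characteristic polynomial of a Higgs endomorphism $\eta$ has holomorphic, hence constant, coefficients. Let $\lambda$ be a root and suppose $\eta'=\eta-\lambda\ne0$. Then $\ker\eta'$ and $\operatorname{im}\eta'$ are Higgs subsheaves of rank strictly between $0$ and $\operatorname{rk}V$. From $\mu(\ker\eta')<\mu(V)$ we get $\mu(\operatorname{im}\eta')=\mu(V/\ker\eta')>\mu(V)$, against stability.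

(b) Let $h_1,h_2$ be two solutions, with Chern connections $\nabla_a$ and adjoints $\varphi^{*a}$. On $\mathrm{Hom}((V,h_1),(V,h_2))$ the form $F_\nabla+[\varphi,\varphi^*]$ acts by $\eta\mapsto\Phi_2\eta-\eta\Phi_1$ with $\Phi_a=F_{\nabla_a}+[\varphi,\varphi^{*a}]$. By \eqref{eq:HYM}, $\Lambda_\omega\Phi_a$ is the scalar $\Lambda_\omega F_{\det V}/\operatorname{rk}V$ for both $a$, so Lemma~\ref{lem:bochner}(a) applies to the section $\mathrm{Id}$. It gives $\nabla_1=\nabla_2$ and $\varphi^{*1}=\varphi^{*2}$. Write $h_2=h_1(\eta\,\cdot,\cdot)$ with $\eta$ positive. Both metrics are parallel, so $\eta$ is parallel, hence holomorphic, and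
\[
h_1(\eta\varphi_ia,b)=h_2(a,\varphi_i^*b)=h_1(\eta a,\varphi_i^*b)=h_1(\varphi_i\eta a,b).
\]
By (a), $\eta$ is a positive scalar of determinant $1$, so $\eta=1$.

(c) For $|t|=1$ let $\psi_t=t^i$ on $V_i$. It is an isomorphism $(V,\varphi)\to(V,t\varphi)$. The metric $h$ solves \eqref{eq:HYM} for $t\varphi$ too, since $[t\varphi,(t\varphi)^*]=[\varphi,\varphi^*]$. So $\psi_t^*h$ solves it for $\varphi$, with the same determinant because $|\det\psi_t|=1$. By (b), $h(a,b)=t^{i-j}h(a,b)$ for $a\in V_i$, $b\in V_j$ and all $t$, which gives orthogonality. The Chern connection of an orthogonal holomorphic direct sum is the sum of the Chern connections.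
\end{proof}

\subsection*{A maximum principle}

\begin{lemma}\label{lem:max}
Let $Z$ be a compact connected complex manifold, $g$ a Hermitian metric on $T$, and $\psi$ a holomorphic section of a Hermitian line bundle that is not identically zero but vanishes somewhere. Suppose $f=\log|\psi|^2$ satisfies $\Delta_gf\ge\kappa f$ on $Z^*=\{\psi\ne0\}$ for a constant $\kappa>0$. Then $|\psi|<1$ on $Z$.
\end{lemma}

\begin{proof}
Since $f\to-\infty$ at the zeros of $\psi$, it attains a maximum on $Z^*$. There $\Delta_gf\le0$, so $f\le0$ everywhere. The strong maximum principle \cite{GT} says that on a connected domain a function with $(\Delta_g-\kappa)f\ge0$ that attains a nonnegative maximum is constant. The set $Z^*$ is connected, being the complement of a proper analytic subset. So if $f=0$ somewhere, then $|\psi|=1$ on $Z^*$ and, by continuity, on $Z$. This is impossible because $\psi$ has a zero.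
\end{proof}

\section{The model case $n=2$}\label{sec:model}

The passage from a Higgs bundle to a proper action is already visible over a curve. This section is an illustration; only its rank-two bundles reappear, in Section~\ref{sec:limits}.

Let $\Sigma$ be a compact Riemann surface of genus at least $2$, $J$ a line bundle with $\deg J>0$, and $\gamma\ne0$ a section of $K_\Sigma J^{-2}$. Put $V=J\oplus J^{-1}$ and let $\varphi:J\to J^{-1}\otimes K_\Sigma$ be multiplication by $\gamma$. At a general point $J^{-1}$ is the only invariant line, so a Higgs subsheaf of rank one lies in $J^{-1}$ and has negative degree: $V$ is stable. Take the metric $h$ of Theorem~\ref{thm:simpson} that is trivial on $\det V=\mathcal O$. Then $J\perp J^{-1}$ by Lemma~\ref{lem:unique}(c). On a curve $F_D$ has type $(1,1)$ and is determined by $\Lambda_\omega F_D$, and its trace is zero, so $D$ is flat: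
\[
F_J(u,\bar u)=|\varphi(u)|^2,\qquad F_{J^{-1}}(u,\bar u)=-|\varphi(u)|^2 .
\]
The form $h'$ equal to $h$ on $J$ and $-h$ on $J^{-1}$ is $D$-parallel, because $\Theta(v)$ is $h$-self-adjoint and exchanges the two lines.

Take two such bundles: $V_1$ with $J_1^2=K_\Sigma$ and $\gamma_1=1$, and $V_2$ with $\gamma_2$ vanishing somewhere (in genus at least $3$, take $J_2=J_1(-p)$ and $\gamma_2$ with divisor $2p$). The flat bundle $U_{\mathbf C}=V_1\otimes V_2$ has the parallel Hermitian form $h'_U=h_1'\otimes h_2'$ and the parallel symmetric form $b$, the tensor product of the two determinant forms. Define the parallel antilinear map $\sigma$ by $b(a,c)=h'_U(a,\sigma c)$. Let $e_i\in J_i$, $f_i\in J_i^{-1}$ be unit vectors with $e_i\wedge f_i=1$. Then $b(e_1e_2,f_1f_2)=1$ and $b(e_1f_2,f_1e_2)=-1$, while $h'_U$ is $+1$ on $e_1e_2,f_1f_2$ and $-1$ on $e_1f_2,f_1e_2$. So $\sigma$ exchanges $e_1e_2$ with $f_1f_2$ and $e_1f_2$ with $f_1e_2$. Its fixed bundle is $U=P\oplus N$ with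
\[
P=\{c\,e_1e_2+\bar c\,f_1f_2\},\qquad N=\{c\,f_1e_2+\bar c\,e_1f_2\},
\]
and $-b$ is negative definite on $P$ and positive definite on $N$. Write $\varphi_i(u)e_i=a_if_i$, so $\varphi_i(u)^*f_i=\bar a_ie_i$. The Chern connection preserves the four lines, so $\beta(v)$ is given by $\Theta(v)$:
\[
\beta(v)(c\,e_1e_2+\bar c\,f_1f_2)=(a_1c+\bar a_2\bar c)\,f_1e_2+(a_2c+\bar a_1\bar c)\,e_1f_2 .
\]
Thus $\beta(v)$ is the real-linear map $c\mapsto a_1c+\bar a_2\bar c$, which is injective exactly when $|a_1|\ne|a_2|$.

The ratio $\psi=\gamma_2/\gamma_1$ is a holomorphic section of $\mathrm{Hom}(J_2,J_2^{-1})\otimes\mathrm{Hom}(J_1,J_1^{-1})^{-1}$ with $|\psi|=|a_2|/|a_1|$, and this bundle has curvature $2|\varphi_1(u)|^2-2|\varphi_2(u)|^2$. Let $g$ be the metric on $T$ with $|u|=|\varphi_1(u)|$. Then $f=\log|\psi|^2$ satisfies $\Delta_gf=2(e^f-1)\ge2f$, and Lemma~\ref{lem:max} gives $|a_2|<|a_1|$ for all $u\ne0$. By Proposition~\ref{prop:circle}, the holonomy of $U$ acts properly, freely and cocompactly on $\mathbf H^{1,2}$.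

The construction lies between two limits. If $V_2$ is replaced by $\mathcal O\oplus\mathcal O$ with zero Higgs field and constant metric, then $a_2=0$ and $\beta(v)$ is complex-linear, as in Example~\ref{ex:kulkarni}. If $V_2=V_1$, then $|a_1|=|a_2|$ and no $\beta(v)$ is injective. The zero of $\gamma_2$ is what makes the inequality strict.

For $n=4$ three things change. The tensor product of two rank-two bundles is replaced by the second exterior power of a rank-four bundle. Flatness on a surface costs an identity between Chern numbers. And non-injectivity of $\beta(v)$ is no longer one real equation, so one must find a holomorphic quantity that detects it.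

\section{From signature $(2,2)$ to $\mathbf R^{2,4}$}\label{sec:lambda}

The space $\Lambda^2\mathbf C^4$ has dimension six and carries the symmetric form given by the wedge product. A Hermitian form of signature $(2,2)$ on $\mathbf C^4$ singles out a real form of signature $(2,4)$. We carry this out for bundles. Scalars in the curvature can be canceled by a line bundle, so projective flatness is enough.

\begin{proposition}\label{prop:lambda}
Let $(E,\theta)$ be a Higgs bundle of rank $4$ on a compact connected K\"ahler surface $Y$, with a metric $h$, and put $\Theta=\theta+\theta^*$, $D=\nabla+\Theta$. Assume that $E=V^+\oplus V^-$ is an orthogonal holomorphic sum of bundles of rank $2$ exchanged by $\theta$, that $F_D=\tau\,\mathrm{Id}$ for a $2$-form $\tau$, and that $M$ is a line bundle with $M^2\cong\det E$, with the metric that makes this an isometry. Then: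
\begin{enumerate}
\item[(a)] $W=E\otimes E\otimes M^{-1}$ and $U_{\mathbf C}=\Lambda^2E\otimes M^{-1}\subset W$ are flat for the connection induced by $D$ and the Chern connection of $M$;
\item[(b)] $U_{\mathbf C}=U\otimes\mathbf C$ for a flat real subbundle $U$ on which $-b$, with $b$ the wedge product, has signature $(2,4)$, and $U=P\oplus N$ orthogonally with $P$ negative definite of rank $2$ and $N$ positive definite;
\item[(c)] for a real tangent vector $v$, let $\alpha=\Theta(v)|_{V^+}:V^+\to V^-$ and let $e_1,e_2$ be an orthonormal basis of $V^+$; then $\beta(v)$ fails to be injective if and only if $\alpha e_1\perp\alpha e_2$ and $|\alpha e_1|=|\alpha e_2|$.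
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Since $\Theta$ exchanges $V^+$ and $V^-$, it is trace-free, so $D$ induces the Chern connection on $\det E$. Hence $F_{\det E}=4\tau$, $F_M=2\tau$, and $W$ has curvature $\tau+\tau-2\tau=0$.

(b) Let $h'=h$ on $V^+$ and $h'=-h$ on $V^-$, with $V^+\perp V^-$. It is $\nabla$-parallel. For $a\in V^+$, $c\in V^-$ we have $h'(\Theta(v)a,c)+h'(a,\Theta(v)c)=-h(\Theta(v)a,c)+h(a,\Theta(v)c)=0$, and for $a,c$ in the same summand both terms vanish. So $D$ preserves $h'$, and the induced Hermitian form $h'_U$ on $U_{\mathbf C}$ is parallel. The symmetric form $b:U_{\mathbf C}\otimes U_{\mathbf C}\to\det E\otimes M^{-2}=\mathbf C$ is parallel by the first sentence of (a). Let $h_U$ be the positive metric on $U_{\mathbf C}$, and define antilinear maps $*$ and $\sigma$ by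
\[
b(a,c)=h_U(a,*c)=h'_U(a,\sigma c).
\]
Then $\sigma$ is parallel. At a point, take orthonormal bases $e_1,e_2$ of $V^+$ and $f_1,f_2$ of $V^-$ and a unit vector $m$ of $M$; multiplying $f_1$ by a unit scalar, assume $e_1\wedge e_2\wedge f_1\wedge f_2\otimes m^{-2}=1$. We omit the factor $m^{-1}$ from elements of $U_{\mathbf C}$. Computing wedge products of basis elements shows that $*$ acts by
\[
e_1\wedge e_2\leftrightarrow f_1\wedge f_2,\qquad e_1\wedge f_1\leftrightarrow-\,e_2\wedge f_2,\qquad e_1\wedge f_2\leftrightarrow e_2\wedge f_1 .
\]
So $*^2=1$, and $*$ preserves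
\[
P_{\mathbf C}=(\Lambda^2V^+\oplus\Lambda^2V^-)\otimes M^{-1}\qquad\text{and}\qquad N_{\mathbf C}=V^+\otimes V^-\otimes M^{-1}.
\]
These are orthogonal, with $h'_U=h_U$ on $P_{\mathbf C}$ and $h'_U=-h_U$ on $N_{\mathbf C}$. Hence $\sigma=*$ on $P_{\mathbf C}$, $\sigma=-*$ on $N_{\mathbf C}$, and $\sigma^2=1$. Let $U,P,N$ be the fixed bundles of $\sigma$ in $U_{\mathbf C},P_{\mathbf C},N_{\mathbf C}$, of real ranks $6,2,4$. On $U$ we have $b=h'_U$, which is both symmetric and Hermitian, hence real; it is positive on $P$ and negative on $N$.

(c) The connection $\nabla$ preserves $P_{\mathbf C}$ and $N_{\mathbf C}$, and the derivation $\Theta(v)$ maps $P_{\mathbf C}$ to $N_{\mathbf C}$, so $\beta(v)=\Theta(v)|_P$. The elements of $P$ are $p=c\,e_1\wedge e_2+\bar c\,f_1\wedge f_2$. Write $\alpha e_j=a_{1j}f_1+a_{2j}f_2$. Since $\Theta(v)$ is self-adjoint, $\Theta(v)f_i=\alpha^*f_i=\bar a_{i1}e_1+\bar a_{i2}e_2$. Expanding $c(\alpha e_1\wedge e_2+e_1\wedge\alpha e_2)+\bar c(\alpha^*f_1\wedge f_2+f_1\wedge\alpha^*f_2)$ gives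
\begin{multline*}
\Theta(v)p=(ca_{11}+\bar c\,\bar a_{22})f_1\wedge e_2+(ca_{21}-\bar c\,\bar a_{12})f_2\wedge e_2\\
+(ca_{12}-\bar c\,\bar a_{21})e_1\wedge f_1+(ca_{22}+\bar c\,\bar a_{11})e_1\wedge f_2 .
\end{multline*}
The first two coefficients are, up to sign, the conjugates of the last two. So for $c\neq0$ and $\lambda=\bar c/c$, the vector $\Theta(v)p$ vanishes if and only if $(a_{12},a_{22})=\lambda(\bar a_{21},-\bar a_{11})$. Every unit complex number is of the form $\bar c/c$, and the vectors $\lambda(\bar a_{21},-\bar a_{11})$ with $|\lambda|=1$ are exactly the vectors orthogonal to $(a_{11},a_{21})$ and of the same norm.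
\end{proof}

So we need a Higgs bundle for which $\alpha$ is never a multiple of an isometry when $v\ne0$; in particular $\alpha\ne0$. By Lemma~\ref{lem:unique}(c), orthogonality of $V^\pm$ is automatic for a stable graded bundle. Take $E=E_0\oplus E_1\oplus E_2$ of ranks $1,2,1$, with $V^+=E_0\oplus E_2$ and $V^-=E_1$. The simplest way to force $\alpha\ne0$ is to require that $\theta_1:T\to\mathrm{Hom}(E_0,E_1)$ be an isomorphism, so $E_1=E_0\otimes T$. The second component $\theta_2$ is then a bilinear form $q$ on $T$ with values in $\mathrm{Hom}(E_0,E_2)$, and $\theta\wedge\theta=0$ says that $q$ is symmetric. Twisting $E$ by a line bundle $J$ and $M$ by $J^2$ does not change $U_{\mathbf C}$, and $J=E_0M^{-1}$ achieves $E_0=M$. Then $M^2=\det E=M\cdot M^2K^{-1}\cdot E_2$ forces $E_2=KM^{-1}$. This is the origin of the data in Theorem~\ref{thm:criterion}.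

\section{The Higgs bundle of $(Y,M,q)$}\label{sec:bundle}

Let $Y,M,q$ be as in Theorem~\ref{thm:criterion}. Put $L=KM^{-1}$ and
\[
E=E_0\oplus E_1\oplus E_2=M\oplus(M\otimes T)\oplus L,\qquad\theta=\theta_1+\theta_2,
\]
\[
\theta_1(u)m=m\otimes u,\qquad\theta_2(v)(m\otimes u)=q(u,v)m\in KM^{-2}\cdot M=L .
\]
Then $\theta(v)\theta(u)$ vanishes on $E_1\oplus E_2$ and sends $m\in E_0$ to $q(u,v)m$, which is symmetric in $u,v$. So $(E,\theta)$ is a Higgs bundle, and $\det E=M^2$. Fix a K\"ahler form $\omega$ whose class is a positive multiple of $c_1(K)$, and normalize degrees so that $\deg F=c_1(F)\cdot K$.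

\begin{lemma}\label{lem:chern}
Hypothesis \textup{(H1)} says that $c_2(E)=\frac38c_1(E)^2$.
\end{lemma}

\begin{proof}
We have $c_1(E_1)=2M-K$ and $c_2(E_1)=c_2(Y)-K\cdot M+M^2$, so $c_1(E)=2M$ and
\begin{align*}
c_2(E)&=M\cdot(2M-K)+M\cdot(K-M)+(2M-K)\cdot(K-M)+c_2(E_1)\\
&=M^2+(3K\cdot M-K^2-2M^2)+c_2(Y)-K\cdot M+M^2\\
&=c_2(Y)-K^2+2K\cdot M,
\end{align*}
while $\frac38(2M)^2=\frac32M^2$.
\end{proof}

\begin{lemma}\label{lem:stable}
The Higgs bundle $(E,\theta)$ is stable. For every finite \'etale connected cover $Y'\to Y$, the Higgs endomorphisms of $E|_{Y'}$ are scalars.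
\end{lemma}

\begin{proof}
The slope of $E$ is $\frac12K\cdot M$, and (H2) gives $0<K^2<\frac32K\cdot M$. Let $F$ be a Higgs subsheaf with $0<\operatorname{rk}F<4$.

\emph{Reduction to graded saturated subsheaves.} Put $E^{\ge p}=\bigoplus_{i\ge p}E_i$ and $F_p=(F\cap E^{\ge p})/(F\cap E^{\ge p+1})\subset E_p$. The sheaf $\bigoplus F_p$ has the rank and degree of $F$. It is a Higgs subsheaf: if $s\in F\cap E^{\ge p}$ has component $s_p$ in $E_p$, then $\theta(v)s\in F\cap E^{\ge p+1}$ has component $\theta(v)s_p$ in $E_{p+1}$. Next, the saturation $F^s$ of a Higgs subsheaf $F$, the smallest subsheaf containing $F$ with $E/F^s$ torsion-free, is a Higgs subsheaf, since the map $F^s\to(E/F^s)\otimes\Omega$ induced by $\theta$ vanishes generically and has torsion-free target. As $F^s/F$ is torsion, $\deg F^s\ge\deg F$. So we may assume $F=F_0\oplus F_1\oplus F_2$ with $F_p$ saturated in $E_p$.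

\emph{The possible $F$.} If $F_0\ne0$, then $F_1\supset\theta_1(T)F_0$ has rank $2$, and $F_2\ne0$ because $q\ne0$; this gives rank $4$, which is excluded. So $F_0=0$. If $F_1\ne0$, then $F_2\ne0$ because $q$ is generically nondegenerate by (H3). In all cases $F_2\neq0$, hence $F_2=L$, and three cases remain.
\begin{itemize}
\item $F=L$. The slope is $K^2-K\cdot M<\frac12K\cdot M$; this is exactly (H2).
\item $F=(M\otimes S)\oplus L$ with $S\subset T$ of rank $1$. As $K$ is ample, $Y$ has a K\"ahler--Einstein metric whose class is a positive multiple of $c_1(K)$ (Aubin, Yau), so $T$ is semistable with respect to $K$ (Kobayashi, L\"ubke), which means $S\cdot K\le\mu(T)=-\frac12K^2$. The slope of $F$ is at most $\frac12(K\cdot M-\frac12K^2+K^2-K\cdot M)=\frac14K^2<\frac38K\cdot M<\frac12K\cdot M$.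
\item $F=E_1\oplus E_2$. The degree is $K\cdot M>0$ and the slope is $\frac13K\cdot M<\frac12K\cdot M$.
\end{itemize}
By Remark~\ref{rem:covers} the pull-back to $Y'$ is stable too, and Lemma~\ref{lem:unique}(a) applies.
\end{proof}

Fix a metric on $\det E$ and let $h$ be the metric of Theorem~\ref{thm:simpson}. By Lemma~\ref{lem:unique}(c) the $E_i$ are orthogonal and preserved by $\nabla$. Equation \eqref{eq:HYM} controls only one component of the curvature; on a surface the remaining ones are controlled by a Chern number.

\begin{proposition}\label{prop:flat}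
The connection $D=\nabla+\theta+\theta^*$ is projectively flat:
\begin{equation}\label{eq:flat}
F_D=F_\nabla+[\theta,\theta^*]=\tau\,\mathrm{Id},\qquad4\tau=F_{\det E}.
\end{equation}
\end{proposition}

\begin{proof}
By \eqref{eq:FD} and $\operatorname{tr}\theta=0$, we have $F_D^\perp=G+H$ with $G=(F_\nabla+[\theta,\theta^*])^\perp$ and $H=\nabla'\theta+\bar\partial\theta^*$. On real tangent vectors, $G$ takes skew-Hermitian values, like $F_\nabla$ and $[\Theta(v),\Theta(w)]$, and $H=\nabla\Theta$ takes Hermitian values. On a K\"ahler surface, $(1,1)$-forms killed by $\Lambda_\omega$ are anti-self-dual and forms of type $(2,0)+(0,2)$ are self-dual for the Hodge star. Write $G=\sum G_a\eta^-_a$ and $H=\sum H_a\eta^+_a$ in orthonormal bases of real anti-self-dual and self-dual forms, so that $\eta^\pm_a\wedge\eta^\pm_b=\pm\delta_{ab}\mathrm{vol}$ and $\eta^+_a\wedge\eta^-_b=0$. Then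
\[
\operatorname{tr}(F_D^\perp\wedge F_D^\perp)=\sum_a\bigl(-\operatorname{tr}G_a^2+\operatorname{tr}H_a^2\bigr)\mathrm{vol}=(|G|^2+|H|^2)\,\mathrm{vol}.
\]
By Chern--Weil theory, $\int\operatorname{tr}(F_D\wedge F_D)=-4\pi^2(c_1^2-2c_2)$ and $\int(\operatorname{tr}F_D)^2=-4\pi^2c_1^2$ for any connection on $E$. Since $\operatorname{tr}(F_D^\perp\wedge F_D^\perp)=\operatorname{tr}(F_D\wedge F_D)-\frac14(\operatorname{tr}F_D)^2$, its integral is $8\pi^2(c_2(E)-\frac38c_1(E)^2)$, which is zero by Lemma~\ref{lem:chern}. So $G=H=0$. Taking traces gives $4\tau=F_{\det E}$.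
\end{proof}

Proposition~\ref{prop:lambda} now applies with $V^+=E_0\oplus E_2$, $V^-=E_1$. It gives a flat bundle $U=P\oplus N$ with the form $\langle\,,\rangle=-b$. Let $\rho:\pi_1(Y)\to O(2,4)$ be its holonomy.

\section{The estimate $|\det q|<1$}\label{sec:estimate}

Let $g$ be the Hermitian metric on $T$ for which $\theta_1:T\to\mathrm{Hom}(E_0,E_1)$ is an isometry, so $|u|=|\theta_1(u)|$. Regard $q$ as a symmetric form on $T$ with values in the Hermitian line bundle $\mathrm{Hom}(E_0,E_2)$, and let $|q(u)|$ be the norm of $q(u,\cdot)$; it equals the norm of $\theta_2(u):E_1\to E_2$.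

Let $v=u+\bar u\neq0$ and let $e_0\in E_0$, $e_2\in E_2$ be unit vectors. Then $\alpha e_0=\theta_1(u)e_0$ and $\alpha e_2=\theta_2(u)^*e_2$, so
\[
|\alpha e_0|=|u|,\qquad|\alpha e_2|=|q(u)|,\qquad h(\alpha e_0,\alpha e_2)=h(q(u,u)e_0,e_2).
\]
By Proposition~\ref{prop:lambda}(c), $\beta(v)$ fails to be injective exactly when
\begin{equation}\label{eq:bad}
q(u,u)=0\qquad\text{and}\qquad|q(u)|=|u| .
\end{equation}
We do not need a bound on the whole of $q$: only null vectors matter, and on them $|q(u)|/|u|$ depends only on the determinant, which is a holomorphic section of a line bundle.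

Recall Takagi's factorization: a symmetric complex bilinear form on a Hermitian vector space is diagonal, with nonnegative real entries, in some unitary basis. So at each point there is a $g$-unitary frame of $T$ in which, after trivializing $\mathrm{Hom}(E_0,E_2)$ by a unit vector, $q=\mathrm{diag}(s_1,s_2)$ with $s_1\ge s_2\ge0$.

\begin{lemma}\label{lem:null}
If $u\ne0$ satisfies \eqref{eq:bad}, then $s_1s_2=1$ at that point.
\end{lemma}

\begin{proof}
With $u=(a,b)$ in the frame above, \eqref{eq:bad} reads $s_1a^2+s_2b^2=0$ and $s_1^2|a|^2+s_2^2|b|^2=|a|^2+|b|^2$. If $s_1=s_2=0$, the second equation gives $u=0$. If $s_2=0<s_1$, the first gives $a=0$ and the second $b=0$. So $s_1,s_2>0$. Then $|b|^2=(s_1/s_2)|a|^2$ with $a\ne0$, and the second equation becomes $s_1(s_1+s_2)=(s_1+s_2)/s_2$.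
\end{proof}

\begin{proposition}\label{prop:estimate}
We have $s_1s_2<1$ everywhere on $Y$.
\end{proposition}

\begin{proof}
By \eqref{eq:flat}, $F_\nabla(u,\bar u)=\tau(u,\bar u)-\theta(u)\theta(u)^*+\theta(u)^*\theta(u)$. As $\theta^*$ kills $E_0$ and $\theta$ kills $E_2$, this gives
\begin{gather*}
F_{E_0}(u,\bar u)=\tau(u,\bar u)+|u|^2,\qquad F_{E_2}(u,\bar u)=\tau(u,\bar u)-|q(u)|^2,\\
F_{\det E_1}(u,\bar u)=2\tau(u,\bar u)-|u|^2+|q(u)|^2 .
\end{gather*}
By the choice of $g$, $K=\det\mathrm{Hom}(E_0,E_1)^{-1}=E_0^2(\det E_1)^{-1}$ isometrically. So $\psi=\det q$ is a holomorphic section, of norm $s_1s_2$, of the Hermitian line bundle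
\[
Q=K^2\,\mathrm{Hom}(E_0,E_2)^2=E_0^2\,E_2^2\,(\det E_1)^{-2}\cong L^4 .
\]
In its curvature the terms in $\tau$ cancel, and $F_Q(u,\bar u)=4(|u|^2-|q(u)|^2)$. For $f=\log|\psi|^2$, summing over the frame gives, away from the zeros of $\psi$,
\[
\Delta_gf=4(s_1^2+s_2^2-2)\ge8(s_1s_2-1)=8(e^{f/2}-1)\ge4f .
\]
By (H3), Lemma~\ref{lem:max} applies.
\end{proof}

\begin{corollary}\label{cor:proper}
The representation $\rho$ is faithful, and $\rho(\pi_1Y)$ acts properly, freely and cocompactly on $\mathbf H^{1,4}$. Moreover $\mathbf H^{1,4}$ is diffeomorphic to the total space of a circle bundle over $\tilde Y$.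
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:null} and Proposition~\ref{prop:estimate}, no $u\ne0$ satisfies \eqref{eq:bad}, so $\beta(v)$ is injective for $v\ne0$. Apply Proposition~\ref{prop:circle} with $n=4=\dim_{\mathbf R}Y$.
\end{proof}

\section{Zariski density of the holonomy}\label{sec:density}

The holomorphic information we have concerns $E$, which is only projectively flat. We therefore work with the flat bundle $W=E\otimes E\otimes M^{-1}$: it contains $U_{\mathbf C}$, and the flat sections of its dual are the invariant bilinear forms on $E$, symmetric or not.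

Fix $y\in Y$. Along a loop at $y$, parallel transport is some $A\in GL(E_y)$ on $E$ and a scalar $m$ on $M$, with $m^2=\det A$ because $M^2=\det E$ as bundles with connection. On $W_y$ it is $m^{-1}A\otimes A$. Choose $c$ with $c^2=m^{-1}$ and put $\hat A=cA$. Then $\det\hat A=m^{-2}\det A=1$, the monodromy of $W$ is $\hat A\otimes\hat A$, and the monodromy of the flat bundle $\mathrm{End}E$ is conjugation by $\hat A$. Thus the monodromy of $W$ lies in the algebraic group $\mathcal S\cong SL_4(\mathbf C)/\{\pm1\}$, the image of $SL(E_y)$ under $A\mapsto A\otimes A$. Restriction to $U_{\mathbf C,y}$ maps $\mathcal S$ onto $SO(U_{\mathbf C,y},b)=SO(6,\mathbf C)$: an element of $SL_4$ acting trivially on $\Lambda^2\mathbf C^4$ preserves all planes, hence all lines, so it is $\pm1$; both groups have dimension $15$; and $SO(6,\mathbf C)$ is connected.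

\begin{proposition}\label{prop:dense}
For every finite-index subgroup $\pi'\subset\pi_1(Y)$, the monodromy of $\pi'$ on $W_y$ is Zariski dense in $\mathcal S$.
\end{proposition}

\begin{proof}
Let $\mathcal H\subset\mathcal S$ be the Zariski closure. Its identity component has finite index, and it is the closure of the monodromy of the finite-index subgroup of $\pi'$ that maps into it. So we may assume $\mathcal H$ connected. Pull everything back to the cover $Y'\to Y$ with group $\pi'$. The bundles $W$, $W^*$, $\mathrm{End}E$ with their induced Higgs fields and metrics have flat $D$ by \eqref{eq:flat}.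

\emph{Step 1: $\mathcal H$ lifts to a semisimple group acting irreducibly on $E_y$.} By Lemma~\ref{lem:bochner}(c), $W_y$ is a semisimple $\pi'$-module. It has the same invariant subspaces as an $\mathcal H$-module. An algebraic group with a faithful semisimple module is reductive, because its unipotent radical has nonzero fixed vectors in each simple summand and, being normal, acts trivially on it. So $\mathcal H$ is reductive. Let $\hat{\mathcal H}$ be the identity component of the preimage of $\mathcal H$ in $SL(E_y)$. Its image is a closed subgroup of finite index in the connected group $\mathcal H$, hence all of $\mathcal H$; so the preimage is $\pm\hat{\mathcal H}$, and $\hat{\mathcal H}$ is reductive as a finite cover of $\mathcal H$. An endomorphism of $E_y$ commuting with $\hat{\mathcal H}$ commutes with all $\hat A$ for loops in $\pi'$, so it extends to a flat section of $\mathrm{End}E$ over $Y'$. By Lemma~\ref{lem:bochner}(b) this section is holomorphic and commutes with $\theta$, and by Lemma~\ref{lem:stable} it is a scalar. Modules over a complex reductive group are semisimple, and a semisimple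 module whose endomorphisms are scalars is irreducible. The center of $\hat{\mathcal H}$ consists of scalars of determinant $1$, so it is finite and $\hat{\mathcal H}$ is semisimple.

\emph{Step 2: either $\hat{\mathcal H}=SL(E_y)$ or it fixes a nondegenerate bilinear form.} A faithful irreducible representation of a semisimple Lie algebra is an external tensor product of nontrivial irreducible representations of the simple factors, each of dimension at least $2$. In dimension $4$ there are either two factors, both $\mathfrak{sl}_2$, acting on $\mathbf C^2\otimes\mathbf C^2$, or one simple factor, of rank at most $3$ since it lies in $\mathfrak{sl}_4$. The simple algebras of rank at most $3$ are of types $A_1,A_2,A_3,B_2=C_2,G_2,B_3,C_3$. For $A_2$ the irreducible representations have dimensions $1,3,6,8,\dots$, and for $G_2,B_3,C_3$ the smallest nontrivial ones have dimensions $7,7,6$. There remain $\mathfrak{sl}_2$ on $\mathrm{Sym}^3\mathbf C^2$, $\mathfrak{sp}_4$ on $\mathbf C^4$, and $\mathfrak{sl}_4$. On $\mathbf C^2\otimes\mathbf C^2$ and $\mathrm{Sym}^3\mathbf C^2$ the determinant form of $\mathbf C^2$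 induces an invariant nondegenerate bilinear form, and $\mathfrak{sp}_4$ has one by definition. A connected group fixes what its Lie algebra fixes.

\emph{Step 3: there is no such form.} Suppose $\hat{\mathcal H}$ fixes one. Then $\mathcal H$ fixes a nondegenerate element of $W_y^*=(E\otimes E)_y^*\otimes M_y$. It extends to a flat section $\kappa$ of $W^*$ over $Y'$, nondegenerate everywhere since parallel transport on $W^*$ is induced by isomorphisms of the fibers of $E$ and $M$. By Lemma~\ref{lem:bochner}(b), $\kappa$ is holomorphic and $\kappa(\theta(u)a,a')+\kappa(a,\theta(u)a')=0$. So $\kappa$ is an isomorphism of Higgs bundles $E\to E'=E^*\otimes M$, where $E'$ has the Higgs field $-\theta^t$, and the space of Higgs morphisms $E\to E'$ is $\mathbf C\kappa$ by Lemma~\ref{lem:stable}. Grade $E'$ by $E'_j=E_{2-j}^*\otimes M$. Its Higgs field raises the degree by one, as $\theta$ does, so the homogeneous components of $\kappa$ are Higgs morphisms. One of them is nonzero, hence a nonzero multiple of $\kappa$, so $\kappa$ is homogeneous. A map of positive degree kills $E_2$ and one of negative degree kills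 $E_0$, so $\kappa$ has degree $0$ and $M=E_0\cong E'_0=L^{-1}M$. Thus $L|_{Y'}$ is trivial, and the pull-back of $\det q$ is a constant function, which contradicts (H3).

Hence $\hat{\mathcal H}=SL(E_y)$ and $\mathcal H=\mathcal S$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The first assertion is Corollary~\ref{cor:proper}. By Proposition~\ref{prop:dense}, $\rho(\pi')$ is Zariski dense in $SO(6,\mathbf C)$. The stabilizer of a subspace of $\mathfrak{so}(6,\mathbf C)$ is Zariski closed, so a $\rho(\pi')$-invariant subspace is an ideal, and $\mathfrak{so}(6,\mathbf C)\cong\mathfrak{sl}_4(\mathbf C)$ is simple. This is the second assertion. An invariant real subspace of $\mathfrak{so}(2,4)$ complexifies to an invariant subspace of $\mathfrak{so}(6,\mathbf C)$, so $\rho(\pi')$ is irreducible on $\mathfrak{so}(2,4)$, and Lemma~\ref{lem:nonstandard} gives the third assertion.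
\end{proof}

\section{Two limiting cases}\label{sec:limits}

Substituting $M=K-L$ turns the numerical hypotheses into
\begin{equation}\label{eq:L}
\text{(H1)}\iff K^2-2c_2(Y)=2K\cdot L-3L^2,\qquad\text{(H2)}\iff3K\cdot L<K^2 .
\end{equation}
Let $\equiv$ denote numerical equivalence. As in Section~\ref{sec:model}, the theorem lies between two cases in which (H3) fails.

\begin{example}[$q=0$]\label{ex:qzero}
Suppose $q=0$ and $h$ is a metric with orthogonal $E_i$ satisfying \eqref{eq:flat}. Then \eqref{eq:bad} has no solution $u\neq0$, so $\beta(v)$ is injective. But $D$ preserves $E_2$, so the parallel transports are reducible on $E_y$. Also $F_{E_2}=\tau$ gives $L\equiv\frac14c_1(E)=\frac12M$, that is $L\equiv\frac13K$. Then (H2) degenerates to an equality, and (H1) reads $K^2=3c_2(Y)$, the relation satisfied by compact ball quotients.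
\end{example}

\begin{example}[$\det q$ without zeros]\label{ex:product}
Let $Y=\Sigma_1\times\Sigma_2$ be a product of curves of genus at least $2$, $T=T_1\oplus T_2$, $M=K=K_1K_2$, and $q(u,v)=u_1v_2+u_2v_1\in T_1T_2=KM^{-2}$. Then $L$ is trivial, $K^2=2c_2(Y)>0$, so (H1) and (H2) hold by \eqref{eq:L}, and $\det q=-1$. Here $E=E'\otimes E''$ with $E'=K_1\oplus\mathcal O$, $E''=K_2\oplus\mathcal O$ and $\theta=\varphi'\otimes1+1\otimes\varphi''$, where $\varphi':K_1\to\mathcal O\otimes K_1$ and $\varphi''$ are the identity maps. Each factor is the bundle $V_1$ of Section~\ref{sec:model} twisted by $J_1$, so it has a metric with orthogonal summands and scalar $F_D$. The product metric satisfies \eqref{eq:flat}, and it is the metric $h$ with its determinant by Lemma~\ref{lem:unique}(b). Let $e',f',e'',f''$ be unit vectors of the four lines, and let $u$ be tangent to $\Sigma_1$, with $\varphi'(u)e'=af'$. Then $\alpha(e'e'')=a\,f'e''$ and $\alpha(f'f'')=\bar a\,e'f''$ are orthogonal and of the same norm, so $\beta(v)$ is not injective. Parallel transports have the form $A'\otimes A''$ and normalize $\mathfrak{sl}_2\oplus\mathfrak{sl}_2\subset\mathfrak{sl}_4\cong\mathfrak{so}(6,\mathbf C)$,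 so irreducibility fails as well.
\end{example}

\section{The surface}\label{sec:surface}

We modify Example~\ref{ex:product}. On $\mathbf P^1\times\mathbf P^1$ the form $dz_1\cdot dz_2$ has the fibers of the two projections as null curves. Consider its pull-back to a branched cover. Along a null curve, say $z_1=x^n$, it is $nx^{n-1}dx\cdot dz_2$, which is nondegenerate after division by $x^{n-1}$: such branching makes $K$ positive and creates no zero of $\det q$. Along the diagonal, with $z_1-z_2=x^n$, it is $dz_1\cdot(dz_1-nx^{n-1}dx)$, whose determinant vanishes to order $2(n-1)$. Since $\det q$ is a section of $L^4$, the first convenient value is $n=3$. We branch along the fibers over $0,1,\infty$ and along the diagonal, blow up the three triple points to obtain normal crossings, and choose the remaining order so that (H1) holds (Remark~\ref{rem:six}).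

\subsection*{The base}
Let $X_0$ be $\mathbf P^1\times\mathbf P^1$ blown up at the points $(k,k)$, $k\in\{0,1,\infty\}$. Let $C_k$ be the exceptional curves and $A_k,B_k,\Delta$ the strict transforms of $\{z_1=k\}$, $\{z_2=k\}$, $\{z_1=z_2\}$ (Figure~\ref{fig:config}). Let $\ell_1,\ell_2$ be the pulled-back classes of $\{z_1=\mathrm{const}\}$ and $\{z_2=\mathrm{const}\}$, and put $\ell=\ell_1+\ell_2$, $C=\sum C_k$. Then
\[
A_k=\ell_1-C_k,\quad B_k=\ell_2-C_k,\quad\Delta=\ell-C,\qquad\ell^2=2,\quad C^2=-3,\quad\ell\cdot C=0 .
\]
The ten curves are smooth and rational. The three curves through $(k,k)$ have distinct tangents, so the blow-up separates them, and the ten curves have normal crossings at the $15$ points $A_k\cap B_j$ ($k\ne j$), $A_k\cap C_k$, $B_k\cap C_k$, $\Delta\cap C_k$. Each curve contains exactly three of them. Let $X_0^\circ$ be the complement of the ten curves. The Euler numbers are $e(X_0)=4+3=7$, $10\cdot2-15=5$ for the union of the curves, and $e(X_0^\circ)=2$.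

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\foreach \x/\k in {0/0,1/1,2/\infty}{
\draw (\x,-0.4)--(\x,2.4); \node[below] at (\x,-0.4){$A_{\k}$};
\draw (-0.4,\x)--(2.4,\x); \node[left] at (-0.4,\x){$B_{\k}$};
\draw[fill=white] (\x,\x) circle (0.09); \node[below right] at (\x,\x){\small$C_{\k}$};}
\draw[thick] (-0.3,-0.3)--(-0.065,-0.065) (0.065,0.065)--(0.935,0.935) (1.065,1.065)--(1.935,1.935) (2.065,2.065)--(2.4,2.4);
\node[right] at (2.4,2.4){$\Delta$};
\foreach \x/\y in {0/1,0/2,1/0,1/2,2/0,2/1}{\fill (\x,\y) circle (0.05);}
\end{tikzpicture}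
\caption{The branch curves, drawn in $\mathbf P^1\times\mathbf P^1$. Each open circle is a triple point that is blown up to a curve $C_k$, which then meets $A_k$, $B_k$ and $\Delta$ at three distinct points. The six dots are the crossings $A_k\cap B_j$, $k\ne j$.}
\label{fig:config}
\end{figure}

\subsection*{The cover}
Let $\pi:Y\to X_0$ be the normalization of $X_0$ in the field obtained from $\mathbf C(z_1,z_2)$ by adjoining sixth roots of $z_1$, $z_1-1$, $z_2$, $z_2-1$ and a cube root of $z_1-z_2$. It is finite, so $Y$ is projective. The five functions have neither zeros nor poles on $X_0^\circ$, so the choices of the five roots form an \'etale cover of $X_0^\circ$ with group $\mathcal G=(\mathbf Z/6)^4\times\mathbf Z/3$, whose monodromy $\pi_1(X_0^\circ)\to\mathcal G$ records the winding numbers of the five functions. A meridian of a branch curve, a small loop around it, maps to the vector of vanishing orders along the curve: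
\[
\begin{array}{c|ccccc}
&z_1&z_1-1&z_2&z_2-1&z_1-z_2\\\hline
A_0&1&0&0&0&0\\
A_1&0&1&0&0&0\\
A_\infty&-1&-1&0&0&-1\\
B_0&0&0&1&0&0\\
B_1&0&0&0&1&0\\
B_\infty&0&0&-1&-1&-1\\
\Delta&0&0&0&0&1\\
C_0&1&0&1&0&1\\
C_1&0&1&0&1&1\\
C_\infty&-1&-1&-1&-1&-1
\end{array}
\]
For the last entry, with $w_i=1/z_i$ we have $z_1-z_2=(w_2-w_1)/(w_1w_2)$, of order $1-2$ along $C_\infty$. The rows $A_0,A_1,B_0,B_1,\Delta$ generate $\mathcal G$, so the \'etale cover is connected. It is the restriction of $\pi$ to $X_0^\circ$, and $\pi$ has degree $\nu=6^4\cdot3$. The meridian of $\Delta$ has order $n_\Delta=3$ in $\mathcal G$; the other nine have order $6$.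

\begin{lemma}\label{lem:smooth}
The surface $Y$ is smooth. Near a crossing point of two branch curves of orders $n,n'$, the map $\pi$ is a disjoint union of $\nu/(nn')$ copies of $(x,y)\mapsto(x^n,y^{n'})$. Near any other point of a branch curve of order $n$, it is a disjoint union of $\nu/n$ copies of $(x,y)\mapsto(x^n,y)$.
\end{lemma}

\begin{proof}
Let $\xi,\xi'\in\mathcal G$ be the rows of two crossing curves. We claim that $a\xi+a'\xi'=0$ forces $a\xi=a'\xi'=0$. For $(A_k,B_j)$, the first two coordinates of $\xi'$ vanish and one of those of $\xi$ is $\pm1$, so $6\mid a$; the third and fourth coordinates give $6\mid a'$ in the same way. For $(A_k,C_k)$, the third and fourth coordinates of $\xi$ vanish and one of those of $\xi'$ is $\pm1$, so $6\mid a'$, whence $a'\xi'=0$ and $a\xi=0$. For $(B_k,C_k)$ use the first two coordinates, and for $(\Delta,C_k)$ the first four.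

Let $\mathcal U$ be a coordinate polydisc at the crossing point in which the curves are the axes, and $\mathcal U^\circ=\mathcal U\cap X_0^\circ$. Then $\pi_1(\mathcal U^\circ)=\mathbf Z^2$ is generated by the two meridians, and by the claim the kernel of $\mathbf Z^2\to\mathcal G$ is $n\mathbf Z\times n'\mathbf Z$. So over $\mathcal U^\circ$ the cover is isomorphic to $\nu/(nn')$ copies of the stated model. A normal complex space finite over $\mathcal U$ is determined by its restriction to $\mathcal U^\circ$: it is determined by the direct image of its structure sheaf, which by the Riemann extension theorem consists of the holomorphic functions on the cover of $\mathcal U^\circ$ that are locally bounded along the axes. The model is smooth, hence normal, so it is isomorphic to $\pi^{-1}(\mathcal U)$. At the other points the same argument applies with $\pi_1(\mathcal U^\circ)=\mathbf Z$ and kernel $n\mathbf Z$.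
\end{proof}

For a branch curve $R$ of order $n_R$, let $\tilde R$ be its reduced preimage, so that $\pi^*R=n_R\tilde R$, and put $\tilde C=\sum\tilde C_k$.

\subsection*{The data $M$ and $q$}
On $\pi^{-1}(X_0^\circ)$, $(z_1,z_2)$ are local coordinates, so $dz_1\wedge dz_2$ and $dz_1\cdot dz_2$ are holomorphic and nowhere zero there. At a general point of a branch curve we use Lemma~\ref{lem:smooth} with the following coordinates; the rows for $\tilde A_1,\tilde C_1$ are obtained by translating $z_1,z_2$ by $1$, and those for $\tilde B_k$ by exchanging $z_1,z_2$.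
\[
\begin{array}{c|c|c|c}
&\text{coordinates}&dz_1\wedge dz_2&dz_1\cdot dz_2\\\hline
\tilde A_0&z_1=x^6,\ z_2&6x^5\,dx\wedge dz_2&6x^5\,dx\cdot dz_2\\
\tilde A_\infty&z_1=x^{-6},\ z_2&-6x^{-7}dx\wedge dz_2&-6x^{-7}dx\cdot dz_2\\
\tilde\Delta&z_1,\ z_1-z_2=x^3&-3x^2\,dz_1\wedge dx&dz_1\cdot(dz_1-3x^2dx)\\
\tilde C_0&z_1=x^6,\ z_2=x^6v&6x^{11}dx\wedge dv&6x^{10}dx\cdot(6v\,dx+x\,dv)\\
\tilde C_\infty&z_1=x^{-6},\ z_2=x^{-6}v&-6x^{-13}dx\wedge dv&-6x^{-14}dx\cdot(-6v\,dx+x\,dv)
\end{array}
\]
Let $\mathcal W$ be the divisor of vanishing orders of $dz_1\cdot dz_2$,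
\[
\mathcal W=5(\tilde A_0+\tilde A_1+\tilde B_0+\tilde B_1)-7(\tilde A_\infty+\tilde B_\infty)+10(\tilde C_0+\tilde C_1)-14\tilde C_\infty .
\]
The third column gives $K=\mathcal O(\mathcal W+2\tilde\Delta+\tilde C)$. The form $dz_1\cdot dz_2$ is a section of $\mathrm{Sym}^2\Omega(-\mathcal W)$ that is holomorphic outside finitely many points, hence everywhere by Hartogs' theorem. By the last column its determinant has order $4$ along $\tilde\Delta$ but only $2$ along $\tilde C$; multiplying the form by the canonical section of $\mathcal O(\tilde C)$ raises this order to $4$. So we define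
\[
M=\mathcal O(\mathcal W+\tilde\Delta),\qquad L=KM^{-1}=\mathcal O(\tilde\Delta+\tilde C),\qquad KM^{-2}=\mathcal O(-\mathcal W+\tilde C),
\]
and let $q\in H^0(Y,\mathrm{Sym}^2\Omega\otimes KM^{-2})$ be the product of $dz_1\cdot dz_2$ with that canonical section.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We verify the hypotheses of Theorem~\ref{thm:criterion}.

\emph{(H3).} Near a general point of $\tilde\Delta$, $q$ is a unit times $dz_1^2-3x^2dz_1\cdot dx$, whose determinant is $-\frac94x^4$. So $\det q\not\equiv0$ and it vanishes on $\tilde\Delta$.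

\emph{Numerical classes.} We write classes on $X_0$ for their pull-backs. From $\tilde R\equiv R/n_R$ we get
\[
\mathcal W\equiv\tfrac56(2\ell-2C_0-2C_1)-\tfrac76(\ell-2C_\infty)+\tfrac{10}6(C_0+C_1)-\tfrac{14}6C_\infty=\tfrac12\ell,
\]
\[
M\equiv\tfrac12\ell+\tfrac13(\ell-C)=\tfrac56\ell-\tfrac13C,\qquad K\equiv\tfrac12\ell+\tfrac23(\ell-C)+\tfrac16C=\tfrac76\ell-\tfrac12C .
\]
Intersection numbers of pull-backs are $\nu$ times those on $X_0$, so
\[
\frac{K^2}\nu=\frac{98}{36}-\frac34=\frac{71}{36},\qquad\frac{K\cdot M}\nu=\frac{70}{36}-\frac12=\frac{52}{36},\qquad\frac{M^2}\nu=\frac{50}{36}-\frac13=\frac{38}{36}.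
\]
The number $c_2(Y)=e(Y)$ is additive over the strata of $X_0$, over each of which $\pi$ is unramified, with the number of sheets given by Lemma~\ref{lem:smooth}. The open stratum has $e=2$ and $\nu$ sheets. Each curve minus its three crossing points has $e=-1$, with $\nu/6$ sheets for nine curves and $\nu/3$ for $\Delta$. Twelve crossing points have $\nu/36$ preimages and the three on $\Delta$ have $\nu/18$. Hence
\begin{equation}\label{eq:c2}
\frac{c_2(Y)}\nu=2-\frac96-\frac13+\frac{12}{36}+\frac3{18}=\frac23 .
\end{equation}

\emph{(H1).} $(c_2(Y)-K^2+2K\cdot M)/\nu=\frac{24-71+104}{36}=\frac{57}{36}=\frac32\cdot\frac{38}{36}$.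

\emph{(H2).} $2K^2/\nu=\frac{142}{36}<\frac{156}{36}=3K\cdot M/\nu$.

\emph{Ampleness of $K$.} By the Nakai--Moishezon criterion, a line bundle on a smooth projective surface is ample if its square and its intersections with all irreducible curves are positive. We have $K^2>0$. Put $\mathcal K=\frac76\ell-\frac12C$ on $X_0$. As $\pi$ is finite, an irreducible curve $R'\subset Y$ maps onto a curve $R\subset X_0$, and $K\cdot R'$ is a positive multiple of $\mathcal K\cdot R$ by the projection formula. The intersections of $\mathcal K$ with $A_k,B_k,C_k,\Delta$ are $\frac76-\frac12=\frac23$, $\frac23$, $\frac12$, $\frac73-\frac32=\frac56$. Since $\sum(A_k+B_k)=3\ell-2C$,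
\[
\mathcal K\equiv\tfrac16\Delta+\tfrac13\textstyle\sum(A_k+B_k)+\tfrac13C,
\]
where all ten curves have positive coefficients. So an irreducible curve $R$ not among the ten has $\mathcal K\cdot R\ge0$, with equality only if $R$ is disjoint from all ten. In that case $\ell\cdot R=(\Delta+C)\cdot R=0$. This is impossible, because $\ell$ is the pull-back of the ample class $\mathcal O(1,1)$ and $R$ is not contracted.

Theorem~\ref{thm:criterion} now gives Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}[Why sixth roots]\label{rem:six}
Replace $6$ by a multiple $n$ of $3$ and put $t=1/n$. The coefficients of $\mathcal W$ become $n-1$, $-(n+1)$, $2(n-1)$, $-2(n+1)$, so $\mathcal W\equiv(1-3t)\ell$, $K\equiv(\frac53-3t)\ell-(\frac23-t)C$ and $L\equiv\frac13\ell-(\frac13-t)C$. Dividing by the degree, $K^2=\frac{38}9-16t+15t^2$, $K\cdot L=\frac49+t-3t^2$, $L^2=-\frac19+2t-3t^2$ and $c_2=\frac53-8t+12t^2$. Hence $2c_2-K^2+2K\cdot L-3L^2=\frac13(1-6t)^2$, and by \eqref{eq:L}, (H1) holds only for $n=6$.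
\end{remark}

\section{The fundamental group is not a ball lattice}\label{sec:ball}

The surface $Y$ has $K^2/c_2=71/24$, close to the value $3$ of ball quotients but different from it. To turn this into a statement about groups, we show that $Y$ is determined up to homotopy by $\pi_1(Y)$ and then apply a rigidity theorem.

\begin{proof}[Proof of Theorem~\ref{thm:ball}]
By Corollary~\ref{cor:proper}, $\mathbf H^{1,4}\cong S^1\times\mathbf R^4$ is a circle bundle over the simply connected manifold $\tilde Y$. The homotopy exact sequence gives $\pi_k(\tilde Y)=0$ for $k\ge3$ and an exact sequence $0\to\pi_2(\tilde Y)\to\mathbf Z\to\mathbf Z\to0$. A surjection $\mathbf Z\to\mathbf Z$ is injective, so $\pi_2(\tilde Y)=0$. Thus $Y$ and its covers are aspherical.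

Suppose that a finite-index subgroup of $\pi_1(Y)$ is isomorphic to a lattice $\Gamma_0\subset PU(1,2)$, and let $Y'\to Y$ be the corresponding finite \'etale cover. The fundamental group of a finite-dimensional aspherical manifold is torsion-free. So $\Gamma_0$, whose point stabilizers in $\mathbf B^2$ are finite, acts freely, and $\Gamma_0\backslash\mathbf B^2$ is an aspherical $4$-manifold. Aspherical manifolds with isomorphic fundamental groups are homotopy equivalent, so $H_4(\Gamma_0\backslash\mathbf B^2;\mathbf Z)\cong H_4(Y';\mathbf Z)\ne0$. A noncompact connected $4$-manifold has $H_4=0$, so $\Gamma_0\backslash\mathbf B^2$ is compact. Siu's rigidity theorem \cite{Siu} states that a compact K\"ahler manifold homotopy equivalent to a compact quotient of the ball of dimension at least $2$ is biholomorphic or conjugate-biholomorphic to it. Compact quotients of $\mathbf B^2$ satisfy $c_1^2=3c_2$, and conjugating the complex structure of a surface preserves both numbers. So $c_1^2(Y')=3c_2(Y')$. But by \eqref{eq:c2},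
\[
3c_2(Y)-c_1^2(Y)=\nu\Bigl(2-\frac{71}{36}\Bigr)=\frac\nu{36}>0,
\]
and this quantity is multiplied by the degree when passing to $Y'$. This is a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AdS}
\emph{On Closed Anti De Sitter Spacetimes}, \texttt{http://perso.ens-lyon.fr/zeghib/Anti.de.Sitter.pdf}.

\bibitem{GT}
Gilbarg and Trudinger, Theorem 3.5.

\bibitem{Simpson}
Simpson, J. Amer. Math. Soc. \textbf{1} (1988).

\bibitem{Siu}
Siu, Ann. of Math. \textbf{112} (1980).

\end{thebibliography}
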